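\title{Boolean algebras of cardinality $\aleph_1$ with $A\cong A+A+A$ and $A\not\cong A+A$}

\begin{abstract}
Let $A+B$ denote the coproduct of Boolean algebras and $nA$ the sum of $n$ copies of $A$. No countable Boolean algebra is isomorphic to $A+A+A$ without being isomorphic to $A+A$. We prove in ZFC that such algebras exist in every uncountable cardinality, so that the least cardinality of such an algebra is $\aleph_1$. More generally, every congruence on $(\mathbb N_{\ge1},+)$ is the relation $nA\cong mA$ for some algebra $A$ of any prescribed uncountable cardinality, and for the relation $n\equiv m\pmod k$ there are at least $2^{\aleph_1}$ such algebras. The powers of the Stone space are told apart by counting continuous maps from $\omega_1+1$ modulo closed unbounded sets, with stationary sets serving as labels.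
\end{abstract}

\section{Introduction}

The \emph{sum} $A+B$ of Boolean algebras $A$ and $B$ is their coproduct (free product) in the category of Boolean algebras. If $X$ and $Y$ are the Stone spaces of $A$ and $B$, then $A+B$ is the algebra of clopen subsets of $X\times Y$. For $n\ge1$ let $nA$ be the sum of $n$ copies of $A$. To ask which of the algebras $A,2A,3A,\dots$ are isomorphic is thus to ask which of the powers $X,X^2,X^3,\dots$ are homeomorphic.

In the first examples that come to mind, either all of these algebras are isomorphic or no two are. If $A$ is finite with $s$ atoms, then $nA$ has $s^n$ atoms, so all $nA$ are isomorphic when $s\le1$ and no two are when $s\ge2$. All finite powers of the Cantor set are homeomorphic. No two finite powers of the one-point compactification of an infinite discrete space are homeomorphic (Section~\ref{sec:congruences}).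

Suppose now that $A\cong A+A+A$, with nonempty Stone space $X$. Fixing the last coordinate shows that $X$ is a retract of $X^2$ and that $X^2$ is a retract of $X^3\cong X$. So $X$ and $X^2$ are retracts of each other, no invariant that is monotone under retracts can separate them, and one would guess that $A\cong A+A$. Two known results say that this guess is wrong in general and right for countable algebras.
\begin{enumerate}
\item[(K1)] There is a Boolean algebra $B$ with $B\cong B+B+B$ and $B\not\cong B+B$. The known constructions of such algebras are very large.
\item[(K2)] If $A$ is a countable Boolean algebra and $nA\cong mA$ with $n<m$, then $nA\cong(n+1)A$.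
\end{enumerate}
This leads to the problem posed in \cite{sums}: \emph{which cardinal is the least cardinality of a Boolean algebra $A$ that is isomorphic to $A+A+A$ but not to $A+A$?} The answer is the first cardinal that (K2) does not exclude. All proofs below are in ZFC.

\begin{theorem}\label{thm:periodic}
For every $k\ge1$ and every cardinal $\kappa\ge\aleph_1$ there is a Boolean algebra $A$ with $|A|=\kappa$ such that for all $n,m\ge1$
\[
nA\cong mA\iff n\equiv m\pmod k .
\]
\end{theorem}

\begin{corollary}\label{cor:answer}
Boolean algebras $A$ with $A\cong A+A+A$ and $A\not\cong A+A$ exist in exactly the uncountable cardinalities. The least cardinality of such an algebra is $\aleph_1$.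
\end{corollary}

\begin{proof}
Theorem~\ref{thm:periodic} with $k=2$ gives such an algebra in each cardinality $\kappa\ge\aleph_1$. If $A$ is countable and $A\cong3A$, then (K2) with $n=1$, $m=3$ gives $A\cong2A$. (For finite $A$ with $s$ atoms this is direct: $s^3=s$ forces $s\in\{0,1\}$.)
\end{proof}

The result (K2) is quoted without proof. It is used only for statements about countable algebras; the constructions do not depend on it, and (K1) is not used.

For any Boolean algebra $A$ the relation $\{(n,m):nA\cong mA\}$ is a \emph{congruence} on $(\mathbb N_{\ge1},+)$, that is, an equivalence relation $\approx$ such that $n\approx m$ implies $n+1\approx m+1$. For $p,k\ge1$ define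
\[
n\approx_{p,k}m\iff n=m,\ \text{ or }\ n,m\ge p\ \text{ and }\ n\equiv m\pmod k .
\]
Every congruence other than equality is $\approx_{p,k}$ for some $p$ and $k$ (Lemma~\ref{lem:monogenic}); we call $k$ its \emph{period}. Theorem~\ref{thm:periodic} realizes the congruences with $p=1$. In fact all of them occur.

\begin{theorem}\label{thm:congruences}
For every $\kappa\ge\aleph_1$, every congruence on $(\mathbb N_{\ge1},+)$ has the form $\{(n,m):nA\cong mA\}$ for some Boolean algebra $A$ with $|A|=\kappa$.
\end{theorem}

If the congruence of a countable algebra $A$ is $\approx_{p,k}$, then $pA\cong(p+k)A$, so $pA\cong(p+1)A$ by (K2), and $k=1$. Hence periods $k>1$ occur at exactly the uncountable cardinals. The algebras of Theorem~\ref{thm:periodic} are also far from unique.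

\begin{theorem}\label{thm:many}
For every $\kappa\ge\aleph_1$ and $k\ge1$ there are at least $2^{\aleph_1}$ pairwise non-isomorphic algebras as in Theorem~\ref{thm:periodic}. For $\kappa=\aleph_1$ there are exactly $2^{\aleph_1}$.
\end{theorem}

The proof of Theorem~\ref{thm:periodic} turns the topological problem into one about addition of sequences of natural numbers. Sections~\ref{sec:paths}--\ref{sec:blocks} construct, for each $a\in\mathbb N^\omega$, a Boolean space $P_a$ with at most $\aleph_1$ clopen sets such that $P_a\times P_b\cong P_{a+b}$, and such that every nonempty open subset of $P_a$ determines all but finitely many terms of $a$. Section~\ref{sec:exponents} finds countable sets $\Sigma_r\subset\mathbb N^\omega$, indexed by $r\in\mathbb Z/k$, with $\Sigma_r+\Sigma_{r'}=\Sigma_{r+r'}$ and such that sequences from different $\Sigma_r$ differ infinitely often. The disjoint sum $L_r$ of $\kappa$ copies of each $P_a$ with $a\in\Sigma_r$ then satisfies $L_r\times L_{r'}\cong L_{r+r'}$. These spaces are not compact, and Section~\ref{sec:compact} shows how to compactify $L_1$ without losing the relation $L_1^{k+1}\cong L_1$. The three theorems are proved in Sections~\ref{sec:periodic}--\ref{sec:many}.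

\section{Background and conventions}\label{sec:background}

We write $\mathbb N=\{0,1,2,\dots\}$. For $a,b\in\mathbb N^\omega$, $a=^*b$ means that $a(i)=b(i)$ for all but finitely many $i$. The symbol $\sqcup$ denotes the disjoint topological sum, and a cardinal used as a factor of a product carries the discrete topology.

\subsection*{Stone duality}
A \emph{Boolean space} is a compact Hausdorff space with a base of clopen sets, and $\mathrm{Clop}(X)$ is its algebra of clopen subsets. Every Boolean algebra is isomorphic to $\mathrm{Clop}(X)$ for some Boolean space $X$, and $\mathrm{Clop}(X)\cong\mathrm{Clop}(Y)$ if and only if $X\cong Y$. Since $\mathrm{Clop}(X\times Y)\cong\mathrm{Clop}(X)+\mathrm{Clop}(Y)$, for $A=\mathrm{Clop}(X)$ we have $nA\cong mA$ if and only if $X^n\cong X^m$. Products, finite disjoint sums and closed subspaces of Boolean spaces are Boolean spaces.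

Clopen sets are counted through bases. Let $\lambda$ be an infinite cardinal. If a Boolean space $X$ has a base of cardinality at most $\lambda$, then $|\mathrm{Clop}(X)|\le\lambda$, because a clopen set is compact and hence a finite union of basic sets. Having a base of cardinality at most $\lambda$ passes to subspaces and to countable products; in a product one takes the \emph{boxes}, which restrict finitely many coordinates to basic sets.

The Cantor set $C=2^\omega$ satisfies $C\times C\cong C$ (interleave the digits) and $C\cong C\sqcup C$ (split by the first digit).

\subsection*{Ordinals, clubs and stationary sets}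
Let $\Omega=\omega_1+1$ with the order topology. It is a Boolean space, and the intervals $(\gamma,\beta]$ with $-1\le\gamma<\beta\le\omega_1$ form a base, where $(-1,\beta]=[0,\beta]$. The supremum of countably many countable ordinals is countable, and an increasing sequence of ordinals converges to its supremum. Limit ordinals are nonzero.

A \emph{club} is a closed unbounded subset of $\omega_1$, and a statement holds \emph{for club many $\alpha$} if it holds for all $\alpha$ in some club. The intersection of countably many clubs is a club. The limit points in $\omega_1$ of an unbounded set form a club; in particular the countable limit ordinals do. A set $S\subset\omega_1$ is \emph{stationary} if it meets every club, and \emph{nonstationary} if it is disjoint from some club. We write $S\subset^*S'$ if $S\setminus S'$ is nonstationary. The following observation is used repeatedly: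
\begin{equation}\label{eq:meets}
\text{if $E$ is stationary, $E\subset S$ and $S\subset^*S'$, then $E\cap S'\ne\emptyset$,}
\end{equation}
for otherwise $E\subset S\setminus S'$ would be nonstationary. By Ulam's theorem there are $\aleph_1$ pairwise disjoint stationary subsets of $\omega_1$. The intersection of a stationary set with a club is stationary, so we may take these sets to consist of limit ordinals.

\section{Paths of length $\omega_1$}\label{sec:paths}

The Stone space of a countable algebra has a countable base, so by (K2) an invariant that proves Theorem~\ref{thm:periodic} must see something that such spaces lack. Convergence along $\omega_1$ is the first candidate.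

\begin{definition}
Let $X$ be a Hausdorff space and $x\in X$. A \emph{path at $x$} is a continuous map $f\colon\Omega\to X$ with $f(\omega_1)=x$. Paths $f,g$ at $x$ are \emph{equivalent}, $f\sim g$, if $f(\alpha)=g(\alpha)$ for club many $\alpha$. The set of equivalence classes is $\Gamma(X,x)$.
\end{definition}

The relation $\sim$ is transitive because two clubs intersect in a club. Since $X$ is Hausdorff, the set $\{\alpha<\omega_1:f(\alpha)=g(\alpha)\}$ is closed in $\omega_1$, so two paths are equivalent as soon as they agree on an unbounded set. Continuity at $\omega_1$ says that every neighborhood of $x$ contains $f((\delta,\omega_1])$ for some $\delta<\omega_1$. The size of $\Gamma(X,x)$ measures in how many essentially different ways $x$ can be approached along $\omega_1$; the constant path is always one of them.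

\begin{lemma}\label{lem:countablebase}
If $x$ has a countable local base in the Hausdorff space $X$, then every path at $x$ is constant on some interval $(\delta,\omega_1]$ with $\delta<\omega_1$. In particular $|\Gamma(X,x)|=1$.
\end{lemma}

\begin{proof}
Let $(U_n)$ be a local base at $x$ and $f$ a path at $x$. Choose $\delta_n<\omega_1$ with $f((\delta_n,\omega_1])\subset U_n$, and let $\delta=\sup_n\delta_n<\omega_1$. Then $f((\delta,\omega_1])\subset\bigcap_nU_n=\{x\}$.
\end{proof}

The basic nontrivial case is the top point of $\Omega$ itself.

\begin{lemma}\label{lem:omega}
Let $h$ be a path at $\omega_1$ in $\Omega$. Then either $h(\alpha)=\omega_1$ for club many $\alpha$, or $h(\alpha)=\alpha$ for club many $\alpha$. Thus $|\Gamma(\Omega,\omega_1)|=2$.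
\end{lemma}

\begin{proof}
If $h(\alpha)=\omega_1$ for unboundedly many $\alpha<\omega_1$, then $h$ is equivalent to the constant path. Otherwise there is $\varepsilon<\omega_1$ with $h(\alpha)<\omega_1$ for $\varepsilon<\alpha<\omega_1$. We show that $h$ has a fixed point below $\omega_1$ and above any given $\alpha_0\in(\varepsilon,\omega_1)$; then $h$ agrees with the identity on an unbounded set. Given $\alpha_n\in(\varepsilon,\omega_1)$, choose a countable $\alpha_{n+1}>\max(\alpha_n,h(\alpha_n))$ with $h(\alpha_{n+1})>\alpha_n$. This is possible because $h(\alpha_n)<\omega_1$ and $h$ maps some interval $(\delta,\omega_1]$ into $(\alpha_n,\omega_1]$. Let $\lambda=\sup_n\alpha_n<\omega_1$. From $\alpha_{n-1}<h(\alpha_n)<\alpha_{n+1}$ we get $h(\alpha_n)\to\lambda$, and continuity gives $h(\lambda)=\lambda$. The constant path and the identity differ at every $\alpha<\omega_1$, so they are not equivalent.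
\end{proof}

\begin{lemma}\label{lem:product}
Let $X=\prod_{j\in J}X_j$ be a product of countably many Hausdorff spaces and $x\in X$. Then $[f]\mapsto([f_j])_{j\in J}$ is a bijection $\Gamma(X,x)\to\prod_{j\in J}\Gamma(X_j,x_j)$.
\end{lemma}

\begin{proof}
A map $f\colon\Omega\to X$ is a path at $x$ if and only if each coordinate $f_j$ is a path at $x_j$. If $f=g$ on a club, then $f_j=g_j$ on that club. If $f_j=g_j$ on a club $K_j$ for each $j$, then $f=g$ on $\bigcap_jK_j$, which is a club because $J$ is countable.
\end{proof}

\begin{example}\label{ex:powers}
At the point $(\omega_1,\omega_1)$ of $\Omega^2$ there are four classes of paths, represented by the maps that send $\alpha$ to $(\omega_1,\omega_1)$, $(\alpha,\omega_1)$, $(\omega_1,\alpha)$ and $(\alpha,\alpha)$. In general, a countable ordinal has a countable local base in $\Omega$, so the three lemmas give $|\Gamma(\Omega^m,x)|=2^{t}$, where $t$ is the number of coordinates of $x$ equal to $\omega_1$. The largest value is $2^m$. Hence paths count the factors of $\Omega^m$, and $\Omega^m\not\cong\Omega^n$ for $m\ne n$.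
\end{example}

One can try to build a locally compact example from these powers. For a nonempty $\Sigma\subset\mathbb N$ and an infinite $\kappa$ let $L=\bigsqcup_{m\in\Sigma}\kappa\times\Omega^m$. Then $L^n\cong\bigsqcup_{m\in n\Sigma}\kappa\times\Omega^m$, where $n\Sigma$ is the set of sums of $n$ elements of $\Sigma$, and we would want $3\Sigma=\Sigma\ne2\Sigma$. This is impossible in $\mathbb N$: comparing least elements in $3\Sigma=\Sigma$ gives $0\in\Sigma$, and then $\Sigma\subset2\Sigma\subset3\Sigma=\Sigma$. An exponent must be allowed to split into three exponents again and again, which calls for infinite products. But $\Omega^\omega\cong(\Omega^\omega)^2$, so infinitely many factors of one kind cannot be counted. The way out is to use infinitely many kinds of factors, finitely many of each kind, and to make the kind of factor along which a path runs topologically visible.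

\section{Labeling $\omega_1$ by a stationary set}\label{sec:label}

We modify $\Omega$ by marking the ordinals in a set $S\subset\omega_1$. The path $\alpha\mapsto\alpha$ then passes through marked points exactly at the times $\alpha\in S$. Since paths are only considered up to clubs, $S$ can be recovered only up to nonstationary sets; this is why the labels will be disjoint stationary sets. The mark has to be a topological property that a point of a countable product has exactly when one of its coordinates has it. Failure of first countability would not serve, because the points that matter have many coordinates equal to $\omega_1$. The following property does.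

\begin{definition}
Let $X$ be a Hausdorff space. A point $y\in X$ is a \emph{fan point} of $X$ if there is an uncountable set $D\subset X\setminus\{y\}$ such that every neighborhood of $y$ contains all but finitely many points of $D$. The \emph{trace} of a path $f$ in $X$ is
\[
\tau(f)=\{\alpha<\omega_1: f(\alpha)\text{ is a fan point of }X\}.
\]
For $S\subset\omega_1$ and $x\in X$, let $\nu_S(X,x)$ be the number of classes $[f]\in\Gamma(X,x)$ with $\tau(f)\subset^*S$.
\end{definition}

The model of a fan point is the point at infinity in the one-point compactification of an uncountable discrete space. If $f\sim g$, then $\tau(f)$ and $\tau(g)$ have the same intersection with some club, so $\tau(f)\subset^*S$ if and only if $\tau(g)\subset^*S$; thus $\nu_S$ is well defined. It depends only on a neighborhood of the point.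

\begin{lemma}\label{lem:local}
Let $X,X'$ be Hausdorff spaces, let $W\subset X$ and $W'\subset X'$ be open, and let $\theta\colon W\to W'$ be a homeomorphism. Then $\nu_S(X,x)=\nu_S(X',\theta(x))$ for all $x\in W$ and $S\subset\omega_1$.
\end{lemma}

\begin{proof}
A homeomorphism preserves paths, their equivalence and fan points, so $\nu_S(W,x)=\nu_S(W',\theta(x))$, and it suffices to show $\nu_S(W,x)=\nu_S(X,x)$.

Let $y\in W$. If $D$ witnesses that $y$ is a fan point of $X$, then $D\setminus W$ is finite and $D\cap W$ is a witness in $W$. A witness in $W$ is a witness in $X$, since every neighborhood of $y$ in $X$ contains one in $W$. So a path in $W$ has the same trace in $W$ and in $X$.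

The inclusion induces an injection $\Gamma(W,x)\to\Gamma(X,x)$, since equivalence of two paths in $W$ means the same in both spaces. It is onto: given a path $f$ at $x$ in $X$, choose $\delta<\omega_1$ with $f((\delta,\omega_1])\subset W$. Then $g(\beta)=f(\max(\beta,\delta+1))$ is a path in $W$ that agrees with $f$ above $\delta$.
\end{proof}

Let $S\subset\omega_1$ be a set of limit ordinals. We attach to each $\alpha\in S$ a fan of $\aleph_1$ isolated points. Let $X_S$ be the disjoint union of the sets $\Omega$ and $S\times\omega_1$, and define $\rho\colon X_S\to\Omega$ by $\rho(\beta)=\beta$ and $\rho(\alpha,\xi)=\alpha$. The \emph{basic sets} are the singletons $\{(\alpha,\xi)\}$ and the sets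
\[
\rho^{-1}((\gamma,\beta])\setminus F,\qquad -1\le\gamma<\beta\le\omega_1,\quad F\subset S\times\omega_1\text{ finite}.
\]
They cover $X_S$, and the intersection of two of them is empty or basic, so they form a base of a topology. Note that $\rho^{-1}(\beta)=\{\beta\}$ for $\beta\in\Omega\setminus S$, in particular for $\beta=\omega_1$.

\begin{lemma}\label{lem:XS}
$X_S$ is a Boolean space with a base of cardinality at most $\aleph_1$, and $\rho$ and the inclusion $\Omega\to X_S$ are continuous. Moreover:
\begin{enumerate}
\item[(a)] The points $(\alpha,\xi)$, the ordinal $0$ and the successor ordinals are isolated, and every nonempty open set contains an isolated point.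
\item[(b)] Every point of $X_S\setminus(S\cup\{\omega_1\})$ has a countable local base.
\item[(c)] For $\beta\in S$, every neighborhood of $\beta$ contains all but finitely many points of $\{\beta\}\times\omega_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
There are $\aleph_1$ basic sets. The preimage of $(\gamma,\beta]$ under $\rho$ is basic, and a basic set meets $\Omega$ in an interval $(\gamma,\beta]$ or in the empty set; this gives the two continuity claims.

Basic sets are clopen. The complement of $\{(\alpha,\xi)\}$ is the basic set $\rho^{-1}((-1,\omega_1])\setminus\{(\alpha,\xi)\}$. The complement of $\rho^{-1}((\gamma,\beta])\setminus F$ is the union of $\rho^{-1}((-1,\gamma])$, $\rho^{-1}((\beta,\omega_1])$ and $F$, each of which is open or empty. Any two points $x\neq y$ are separated by a clopen set: if $\rho(x)<\rho(y)$, by $\rho^{-1}((-1,\rho(x)])$; if $\rho(x)=\rho(y)$, one of them has the form $(\alpha,\xi)$ and its singleton is clopen. So $X_S$ is Hausdorff.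

For compactness take a cover by basic sets. A member containing $\beta\in\Omega$ contains a set $\rho^{-1}((\gamma_\beta,\beta])\setminus F_\beta$ with $\gamma_\beta<\beta$ and $F_\beta$ finite. Finitely many intervals $(\gamma_\beta,\beta]$ cover $\Omega$, so finitely many members cover $X_S$ except for a finite set, which finitely many further members cover.

(a) For $-1\le\gamma<\omega_1$ the ordinal $\gamma+1$ is not a limit, so it is not in $S$ and $\rho^{-1}((\gamma,\gamma+1])=\{\gamma+1\}$. A basic set $\rho^{-1}((\gamma,\beta])\setminus F$ contains $\gamma+1$.

(b) By (a) only a countable limit ordinal $\beta\notin S$ has to be considered. A basic neighborhood $\rho^{-1}((\gamma',\beta'])\setminus F$ of $\beta$ contains $\rho^{-1}((\gamma,\beta])$ whenever $\gamma'\le\gamma<\beta$ and $\gamma$ is at least every element of $\rho(F)$ below $\beta$; here we use $\beta\notin\rho(F)$. So the countably many sets $\rho^{-1}((\gamma,\beta])$, $\gamma<\beta$, form a local base.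

(c) A basic neighborhood of $\beta$ contains $\rho^{-1}(\beta)\setminus F$ with $F$ finite.
\end{proof}

The points of $S$ no longer have countable local bases, so we must check that the fans create no new paths.

\begin{lemma}\label{lem:pathsXS}
Let $f$ be a path at $x\in X_S$. If $x\ne\omega_1$, then $f(\alpha)=x$ for club many $\alpha$. If $x=\omega_1$, then either $f(\alpha)=\omega_1$ for club many $\alpha$, or $f(\alpha)=\alpha$ for club many $\alpha$.
\end{lemma}

\begin{proof}
If $x\notin S\cup\{\omega_1\}$, use Lemmas~\ref{lem:XS}(b) and~\ref{lem:countablebase}. In the other cases consider the path $h=\rho\circ f$ in $\Omega$.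

Let $x=\beta\in S$. By Lemma~\ref{lem:countablebase} applied to $h$, there is $\delta<\omega_1$ with $f(\alpha)\in\{\beta\}\cup(\{\beta\}\times\omega_1)$ for all $\alpha>\delta$. It suffices to show that $f(\alpha)=\beta$ for unboundedly many $\alpha<\omega_1$. Suppose instead that $f(\alpha)\in\{\beta\}\times\omega_1$ whenever $\varepsilon<\alpha<\omega_1$, for some $\varepsilon<\omega_1$. Each value $(\beta,\xi)$ is taken only on a bounded subset of $\omega_1$, because its complement is a neighborhood of $\beta=f(\omega_1)$. Hence we can choose $\varepsilon<\alpha_0<\alpha_1<\dots<\omega_1$ with pairwise distinct values $f(\alpha_n)$. By Lemma~\ref{lem:XS}(c), $f(\alpha_n)\to\beta$, so $f(\lambda)=\beta$ for $\lambda=\sup_n\alpha_n$. As $\varepsilon<\lambda<\omega_1$, this is a contradiction.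

Let $x=\omega_1$ and apply Lemma~\ref{lem:omega} to $h$. If $h=\omega_1$ on a club, then $f=\omega_1$ on that club. Otherwise $h(\alpha)=\alpha$ for all $\alpha$ in a club $K$. Let $\lambda<\omega_1$ be a limit point of $K$. Then $\lambda\in K$, so $f(\lambda)$ is $\lambda$ or has the form $(\lambda,\xi)$. In the second case $f(\lambda)$ is isolated, so $f$ and $h$ are constant on some interval $(\varepsilon,\lambda]$ with $\varepsilon<\lambda$. But this interval contains some $\beta\in K$ with $\beta<\lambda$, and $h(\beta)=\beta\ne\lambda=h(\lambda)$. Hence $f(\lambda)=\lambda$ for all $\lambda$ in the club of limit points of $K$.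
\end{proof}

\section{The building blocks $P_a$}\label{sec:blocks}

Fix pairwise disjoint stationary sets $S_i$ $(i<\omega)$ of limit ordinals and put $X_i=X_{S_i}$. For $a\in\mathbb N^\omega$ let $J_a=\{(i,l):i<\omega,\ l<a(i)\}$, a countable set. The \emph{color} of $j=(i,l)$ is $c(j)=i$. Define
\[
P_a=C\times\prod_{j\in J_a}X_{c(j)},
\]
the product of $C$ with $a(i)$ copies of $X_i$ for each $i$. It is a nonempty Boolean space with a base of cardinality at most $\aleph_1$, so $|\mathrm{Clop}(P_a)|\le\aleph_1$. Rearranging factors and using $C\times C\cong C$ gives
\begin{equation}\label{eq:P}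
P_a\times P_b\cong P_{a+b},\qquad P_a\times C\cong P_a .
\end{equation}
The factor $C$ is needed only for Theorem~\ref{thm:congruences}, where it absorbs repeated summands.

For $x\in P_a$, call $j\in J_a$ a \emph{special coordinate} of $x$ if $x_j\in S_{c(j)}$.

\begin{lemma}\label{lem:fan}
A point $x\in P_a$ is a fan point if and only if it has a special coordinate.
\end{lemma}

\begin{proof}
Let $x_j=\beta\in S_{c(j)}$, and let $D$ be the set of points obtained from $x$ by replacing $x_j$ with $(\beta,\xi)$, $\xi<\omega_1$. A neighborhood of $x$ contains a box around $x$, and by Lemma~\ref{lem:XS}(c) the box contains all but finitely many points of $D$.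

Conversely, suppose that $x$ has no special coordinate and that $D$ witnesses that $x$ is a fan point. For each coordinate $j$, including the one of the factor $C$, let $D_j=\{d\in D:d_j\ne x_j\}$. Since $x\notin D$, the set $D$ is the union of the countably many sets $D_j$, and we reach a contradiction by showing that each $D_j$ is countable. If $x_j$ has a countable local base $(U_n)$, then $D_j=\bigcup_n\{d\in D:d_j\notin U_n\}$ is a countable union of finite sets. By Lemma~\ref{lem:XS}(b) the only other case is $x_j=\omega_1$, and then $D_j$ is even finite. Indeed, let $d^0,d^1,\dots$ be distinct points of $D_j$. Then $\gamma=\sup_n\rho(d^n_j)<\omega_1$, and the neighborhood $\{y:y_j\in\rho^{-1}((\gamma,\omega_1])\}$ of $x$ contains none of them.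
\end{proof}

The countability of $J_a$ and the uncountability of $D$ work together in this proof. With countably infinite sets $D$ allowed, a point could be approached by changing a different coordinate each time, and the lemma would fail.

\begin{example}\label{ex:two}
Let $a=(2,0,0,\dots)$ and $b=(1,1,0,\dots)$, so that $P_a=C\times X_0\times X_0$ and $P_b=C\times X_0\times X_1$. Let $x=(z,\omega_1,\omega_1)$ with $z\in C$. By Lemmas~\ref{lem:countablebase}, \ref{lem:product} and~\ref{lem:pathsXS}, in both spaces there are four classes of paths at $x$, represented by the maps that send $\alpha$ to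
\[
(z,\omega_1,\omega_1),\qquad(z,\alpha,\omega_1),\qquad(z,\omega_1,\alpha),\qquad(z,\alpha,\alpha).
\]
By Lemma~\ref{lem:fan} their traces are $\emptyset,S_0,S_0,S_0$ in $P_a$ and $\emptyset,S_0,S_1,S_0\cup S_1$ in $P_b$. Since $S_1$ is stationary and disjoint from $S_0$, we get $\nu_{S_0}(P_a,x)=4$ and $\nu_{S_0}(P_b,x)=2$. At all other points of $P_b$ at most one of the last two coordinates is $\omega_1$, so there are at most two classes of paths. Hence $\nu_{S_0}\le2$ on $P_b$ and $P_a\not\cong P_b$: the invariant $\nu_{S_0}$ counts the factors of color $0$ and ignores the others.

The example also shows what is lost on passing to an open subset. The set $C\times\{0\}\times\{0\}$ is open in both spaces, because $0$ is isolated. An open set can freeze finitely many coordinates, so it can determine $a$ only up to finitely many terms.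
\end{example}

For $x\in P_a$ let $J(x)=\{j\in J_a:x_j=\omega_1\}$. For $T\subset J(x)$ let $f_T\colon\Omega\to P_a$ be given by $f_T(\alpha)_j=\alpha$ for $j\in T$, all other coordinates of $f_T(\alpha)$ being equal to those of $x$. This is a path at $x$, because the inclusions $\Omega\to X_i$ are continuous.

\begin{proposition}\label{prop:count}
Let $x\in P_a$.
\begin{enumerate}
\item[(i)] $T\mapsto[f_T]$ is a bijection from the set of subsets of $J(x)$ onto $\Gamma(P_a,x)$.
\item[(ii)] If $x$ has a special coordinate, then $\tau(f_T)=\omega_1$ for all $T\subset J(x)$. Otherwise $\tau(f_T)=\bigcup_{j\in T}S_{c(j)}$.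
\item[(iii)] If $x$ has a special coordinate, then $\nu_{S_i}(P_a,x)=0$. Otherwise $\nu_{S_i}(P_a,x)=2^{t}$, where $t$ is the number of $j\in J(x)$ of color $i$. In both cases $\nu_{S_i}(P_a,x)\le2^{a(i)}$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) By Lemmas~\ref{lem:countablebase} and~\ref{lem:pathsXS}, in the factor $C$ and in the factors with $j\notin J(x)$ the only class of paths is that of the constant path, while for $j\in J(x)$ there are exactly two classes, those of the constant path and of $\alpha\mapsto\alpha$. Now apply Lemma~\ref{lem:product}.

(ii) We use Lemma~\ref{lem:fan}. A special coordinate $j$ of $x$ is not in $J(x)$, hence not in $T$, so it is a special coordinate of every $f_T(\alpha)$. If $x$ has no special coordinate, then $j$ is special for $f_T(\alpha)$ if and only if $j\in T$ and $\alpha\in S_{c(j)}$.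

(iii) The stationary set $S_{i+1}$ is disjoint from $S_i$, so $\omega_1\not\subset^*S_i$ by \eqref{eq:meets}; this settles the first case. In the second case, if all $j\in T$ have color $i$, then $\tau(f_T)\subset S_i$. If some $j\in T$ has color $c(j)\ne i$, then $\tau(f_T)$ contains the stationary set $S_{c(j)}$, which is disjoint from $S_i$, and $\tau(f_T)\not\subset^*S_i$ by \eqref{eq:meets}. So $\nu_{S_i}(P_a,x)$ is the number of subsets of $\{j\in J(x):c(j)=i\}$, a set with at most $a(i)$ elements.
\end{proof}

The upper bound $2^{a(i)}$ is attained, for almost all colors at once, somewhere in every open set.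

\begin{lemma}\label{lem:generic}
Every nonempty open set $W\subset P_a$ contains a point $x$ with $\nu_{S_i}(P_a,x)=2^{a(i)}$ for all but finitely many $i$.
\end{lemma}

\begin{proof}
$W$ contains a nonempty open box that restricts only the coordinate in $C$ and the coordinates in a finite set $F\subset J_a$. Choose $x$ in the box with $x_j$ isolated for $j\in F$, by Lemma~\ref{lem:XS}(a), and $x_j=\omega_1$ for $j\in J_a\setminus F$. Points of $S_{c(j)}$ are not isolated, by Lemma~\ref{lem:XS}(c), so $x$ has no special coordinate. If $i$ is not the color of an element of $F$, then all $a(i)$ coordinates of color $i$ lie in $J(x)$, and Proposition~\ref{prop:count}(iii) applies.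
\end{proof}

\begin{proposition}\label{prop:rigid}
If a nonempty open subset $W$ of $P_a$ is homeomorphic to an open subset $W'$ of $P_b$, then $a=^*b$.
\end{proposition}

\begin{proof}
Let $x\in W$ be as in Lemma~\ref{lem:generic} and let $x'\in W'$ be its image. By Lemma~\ref{lem:local} and Proposition~\ref{prop:count}(iii),
\[
2^{a(i)}=\nu_{S_i}(P_a,x)=\nu_{S_i}(P_b,x')\le2^{b(i)}
\]
for all but finitely many $i$. Since $a(i)$ and $b(i)$ are finite, $a(i)\le b(i)$ for these $i$. Exchanging the roles of $W$ and $W'$ gives $b(i)\le a(i)$ for all but finitely many $i$.
\end{proof}

\section{Exponents and the spaces $L_r$}\label{sec:exponents}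

Fix $k\ge1$. We need sets of exponents that add like the residues modulo $k$, which we saw to be impossible in $\mathbb N$. It is possible in the semigroup $\mathbb Q_{>0}\times\mathbb Z$: the sets $\mathbb Q_{>0}\times(r+k\mathbb Z)$ are disjoint and add like residues, because every positive rational is a sum of two positive rationals. The second coordinate carries the residue, and the first makes room for it. To move this semigroup into $\mathbb N^\omega$ modulo finite changes, send $(q,s)$ to the sequence $q\cdot i!+s$, whose terms are natural numbers for large $i$.

For $r\in\mathbb Z/k$ let $\Sigma_r$ be the set of all $a\in\mathbb N^\omega$ for which there are $q\in\mathbb Q_{>0}$ and $s\in\mathbb Z$ with $s\equiv r\pmod k$ and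
\[
a(i)=q\cdot i!+s\quad\text{for all but finitely many } i .
\]
An integer written as an index of $\Sigma$ (or of $L$ below) is read modulo $k$.

\begin{lemma}\label{lem:sigma}
\begin{enumerate}
\item[(i)] Each $\Sigma_r$ is nonempty and countable, and each $a\in\Sigma_r$ has $a(i)>0$ for all but finitely many $i$.
\item[(ii)] If $a\in\Sigma_r$, $b\in\Sigma_{r'}$ and $a=^*b$, then $r=r'$.
\item[(iii)] $\Sigma_r+\Sigma_{r'}=\Sigma_{r+r'}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The sequence $i!+s$ with $s\ge0$, $s\equiv r$, lies in $\Sigma_r$. An element of $\Sigma_r$ is determined by $q$, $s$ and finitely many initial terms. Since $q>0$, we have $q\cdot i!+s\to\infty$.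

(ii) If $q\cdot i!+s=q'\cdot i!+s'$ for all large $i$, then $(q-q')\,i!$ is bounded, so $q=q'$ and $s=s'$.

(iii) If $a$ has parameters $(q,s)$ and $b$ has parameters $(q',s')$, then $a+b$ has parameters $(q+q',s+s')$. Conversely let $a\in\Sigma_{r+r'}$ have parameters $(q,s)$. Choose an integer $s_1\equiv r$ and put $s_2=s-s_1\equiv r'$. Choose $i_0$ such that for all $i\ge i_0$ we have $a(i)=q\cdot i!+s$, the number $\frac q2\,i!$ is an integer, and $\frac q2\,i!+s_1\ge0$, $\frac q2\,i!+s_2\ge0$. Define $b(i)=\frac q2\,i!+s_1$ and $b'(i)=\frac q2\,i!+s_2$ for $i\ge i_0$, and $b(i)=a(i)$, $b'(i)=0$ for $i<i_0$. Then $b\in\Sigma_r$, $b'\in\Sigma_{r'}$ and $b+b'=a$.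
\end{proof}

Fix also $\kappa\ge\aleph_1$. A sequence can be written as a sum in many ways, and to make these multiplicities invisible we take $\kappa$ copies of each block:
\[
L_r=\bigsqcup_{a\in\Sigma_r}\kappa\times P_a .
\]
The sets $\{\xi\}\times P_a$ are the \emph{pieces} of $L_r$. There are $\aleph_0\cdot\kappa=\kappa$ of them, they are compact and open, and they partition $L_r$. So $L_r$ is a noncompact Hausdorff space with a base of compact open sets.

\begin{proposition}\label{prop:L}
\begin{enumerate}
\item[(i)] $L_r\times L_{r'}\cong L_{r+r'}$ and $L_r\times C\cong L_r$. In particular $L_1^n\cong L_n$ for $n\ge1$, and $L_1^{k+1}\cong L_1$.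
\item[(ii)] If a nonempty open subset of $L_r$ is homeomorphic to an open subset of $L_{r'}$, then $r=r'$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) By \eqref{eq:P},
\[
L_r\times L_{r'}\cong\bigsqcup_{(a,b)\in\Sigma_r\times\Sigma_{r'}}\kappa\times\kappa\times P_{a+b}.
\]
By Lemma~\ref{lem:sigma}(iii) the sums $a+b$ are exactly the elements of $\Sigma_{r+r'}$, and by (i) of that lemma each of them arises from at most countably many pairs. So for each $u\in\Sigma_{r+r'}$ the space $P_u$ occurs exactly $\kappa$ times. The second claim follows from $P_a\times C\cong P_a$.

(ii) Let $\theta\colon W\to W'$ be the homeomorphism and $w\in W$. Let $Q\cong P_a$ be the piece of $L_r$ that contains $w$ and $Q'\cong P_b$ the piece of $L_{r'}$ that contains $\theta(w)$. Then $Q\cap\theta^{-1}(W'\cap Q')$ is a nonempty open subset of $Q$ which $\theta$ maps onto an open subset of $Q'$. Proposition~\ref{prop:rigid} gives $a=^*b$, and Lemma~\ref{lem:sigma}(ii) gives $r=r'$.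
\end{proof}

\section{Compactifying a space homeomorphic to its power}\label{sec:compact}

The space $L_1$ has the right powers but is not compact. The one-point compactification can destroy a relation $L^n\cong L$. For the discrete space $L=\mathbb N$ we have $L^2\cong L$, while $Z=\mathbb N\cup\{\infty\}$ has one non-isolated point and $Z^2$ has infinitely many. What survives is a continuous map $g\colon Z^n\to Z$ that extends the homeomorphism $L^n\to L$ and collapses the rest to $\infty$. Iterating it gives an inverse sequence
\[
Z\longleftarrow Z^n\longleftarrow Z^{n^2}\longleftarrow\cdots ,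
\]
and taking the $n$-th power of this sequence only shifts it by one step. So its limit should be homeomorphic to its own $n$-th power. We write the limit as a space of labelings of the $n$-ary tree.

\begin{lemma}\label{lem:compact}
Let $L$ be a noncompact Hausdorff space with a base of compact open sets, let $n\ge2$, and let $\varphi\colon L^n\to L$ be a homeomorphism. Let $Z=L\cup\{\infty\}$ be the one-point compactification. Then there is a Boolean space $X\cong X^n$ that contains a copy of $L$ as a dense open subspace and satisfies $|\mathrm{Clop}(X)|\le\max(\aleph_0,|\mathrm{Clop}(Z)|)$.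
\end{lemma}

\begin{proof}
The open neighborhoods of $\infty$ in $Z$ are the sets $Z\setminus K$ with $K\subset L$ compact. Since $L$ is locally compact and Hausdorff, $Z$ is compact and Hausdorff. A compact $K\subset L$ is covered by finitely many compact open sets; their union $K'$ is clopen in $Z$, and $\infty\in Z\setminus K'\subset Z\setminus K$. So $Z$ is a Boolean space. Since $L$ is not compact, $L$ is dense in $Z$.

Let $g\colon Z^n\to Z$ be equal to $\varphi$ on $L^n$ and to $\infty$ elsewhere. It is continuous at the points of the open set $L^n$. For compact $K\subset L$ the set $g^{-1}(K)=\varphi^{-1}(K)$ is compact, hence closed in $Z^n$, so $g^{-1}(Z\setminus K)$ is open; this gives continuity at the other points.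

Let $\mathcal T$ be the countable set of finite sequences of elements of $\{0,\dots,n-1\}$, with concatenation written $st$, length $|t|$ and empty sequence $\emptyset$. Put
\[
X=\{x\in Z^{\mathcal T}: x(t)=g(x(t0),\dots,x(t(n-1)))\text{ for all }t\in\mathcal T\}.
\]
Each condition equates two continuous maps into a Hausdorff space, so $X$ is closed in $Z^{\mathcal T}$ and is a Boolean space. As $\mathrm{Clop}(Z)$ is a base of $Z$, the bound on $|\mathrm{Clop}(X)|$ follows from Section~\ref{sec:background}.

\emph{$X\cong X^n$.} For $x\in X$ and $l<n$ let $x^l(t)=x(lt)$, the labeling of the $l$-th subtree. Then $x^l\in X$, and $x\mapsto(x^0,\dots,x^{n-1})$ is a continuous map $X\to X^n$. It is bijective: the only preimage of $(y_0,\dots,y_{n-1})$ is the point $x$ with $x(lt)=y_l(t)$ and $x(\emptyset)=g(y_0(\emptyset),\dots,y_{n-1}(\emptyset))$. A continuous bijection between compact Hausdorff spaces is a homeomorphism.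

\emph{An open copy of $L$.} Let $X_0=\{x\in X:x(\emptyset)\in L\}$, an open subset of $X$. If $x\in X$ and $x(t)\in L$, then $(x(t0),\dots,x(t(n-1)))$ lies in $g^{-1}(L)=L^n$ and must equal $\varphi^{-1}(x(t))$. So for each $p\in L$ there is exactly one $e(p)\in X$ with $e(p)(\emptyset)=p$, defined by recursion on $|t|$ through
\[
(e(p)(t0),\dots,e(p)(t(n-1)))=\varphi^{-1}(e(p)(t)).
\]
By induction each $e(p)(t)$ depends continuously on $p$. Thus $e\colon L\to X_0$ is a homeomorphism with inverse $x\mapsto x(\emptyset)$.

\emph{$X_0$ is dense.} Let $O\subset X$ be open and $x\in O$. Choose a box $B$ with $x\in B\cap X\subset O$, and choose $m$ such that $B$ restricts only coordinates of length at most $m$. Let $\mathcal T_m=\{t:|t|=m\}$, a finite set. For $|s|\le m$, iterating $g$ gives a continuous map $G_s\colon Z^{\mathcal T_m}\to Z$ with $y(s)=G_s(y|_{\mathcal T_m})$ for all $y\in X$. By continuity of the finitely many maps $G_s$ at $x|_{\mathcal T_m}$, there are open sets $O_t\ni x(t)$ in $Z$, for $t\in\mathcal T_m$, such that every $y\in X$ with $y(t)\in O_t$ for all $t\in\mathcal T_m$ lies in $B$. As $L$ is dense in $Z$, choose $p_t\in O_t\cap L$. Define $y(tu)=e(p_t)(u)$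 for $t\in\mathcal T_m$, $u\in\mathcal T$, and $y(s)=G_s((p_t)_{t\in\mathcal T_m})$ for $|s|<m$. Then $y\in X$ and $y(t)=p_t$ for $t\in\mathcal T_m$, so $y\in O$. Since $g$ maps $L^n$ into $L$, downward induction on $|s|$ gives $y(s)\in L$ for $|s|\le m$. In particular $y\in X_0$.
\end{proof}

\section{Periodic powers}\label{sec:periodic}

\begin{proposition}\label{prop:X}
For $k\ge1$ and $\kappa\ge\aleph_1$ there is a Boolean space $X$ with $|\mathrm{Clop}(X)|=\kappa$ and $X^{k+1}\cong X$ such that, for every $n\ge1$, the power $X^n$ contains a dense open copy of $L_n$.
\end{proposition}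

\begin{proof}
Apply Lemma~\ref{lem:compact} to $L=L_1$ with exponent $k+1\ge2$, which is allowed by Proposition~\ref{prop:L}(i). The resulting space $X\cong X^{k+1}$ contains $L_1$ as a dense open subspace. A finite product of dense open sets is dense and open, so $X^n$ contains a dense open copy of $L_1^n\cong L_n$.

Let $Z=L_1\cup\{\infty\}$. For a clopen $U\subset Z$, one of $U$ and $Z\setminus U$ omits $\infty$ and is a compact open subset of $L_1$. Such a set meets only finitely many of the $\kappa$ pieces, and it meets each in one of at most $\aleph_1$ clopen sets. Hence $|\mathrm{Clop}(Z)|\le\kappa\cdot\aleph_1=\kappa$, which is where $\kappa\ge\aleph_1$ is used, and $|\mathrm{Clop}(X)|\le\kappa$. Conversely, each piece of $L_1$ is compact and open in $X$, hence clopen, and there are $\kappa$ pieces.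
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:periodic}]
Let $X$ be as in Proposition~\ref{prop:X} and $A=\mathrm{Clop}(X)$. Multiplying $X\cong X^{k+1}$ by $X^{n-1}$ gives $X^n\cong X^{n+k}$ for $n\ge1$, so $n\equiv m\pmod k$ implies $nA\cong mA$.

Conversely let $\theta\colon X^n\to X^m$ be a homeomorphism, and let $U\subset X^n$ and $U'\subset X^m$ be dense open copies of $L_n$ and $L_m$. Since $U$ is nonempty and open and $\theta^{-1}(U')$ is dense and open, $U\cap\theta^{-1}(U')$ is a nonempty open subset of $U$, and $\theta$ maps it onto an open subset of $U'$. Proposition~\ref{prop:L}(ii) gives $n\equiv m\pmod k$.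
\end{proof}

Nothing had to be known about the remainder $X\setminus L_1$: density forces every homeomorphism $X^n\to X^m$ to carry an open part of $L_n$ into $L_m$, and the invariants are local.

\section{Arbitrary congruences}\label{sec:congruences}

We first recall the well-known classification of monogenic semigroups, in the language of congruences.

\begin{lemma}\label{lem:monogenic}
Every congruence $\approx$ on $(\mathbb N_{\ge1},+)$ other than equality is $\approx_{p,k}$ for some $p,k\ge1$.
\end{lemma}

\begin{proof}
Let $p$ be least such that $p\approx p+d$ for some $d\ge1$, and let $k$ be the least such $d$. Then $n\approx n+k$ for all $n\ge p$, so $n\approx_{p,k}m$ implies $n\approx m$. Conversely let $n\approx n+d$ with $d\ge1$. Then $n\ge p$ by the choice of $p$. Choose $t$ with $p+tk\ge n$ and let $d'\in\{0,\dots,k-1\}$ be the remainder of $d$ modulo $k$. Then $p\approx p+tk\approx p+tk+d\approx p+d'$, and $d'=0$ by the choice of $k$.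
\end{proof}

To produce an initial segment of $p-1$ non-isomorphic terms before the periodic part, we pass from residues to sets of residues. Disjoint sums of powers of a periodic space multiply like subsets of a cyclic group under the sum $R+R'=\{r+r':r\in R,\ r'\in R'\}$. The iterated sums $nR=R+\dots+R$ of a two-element set grow by one element at a time until they fill a coset of a subgroup, and from then on they move periodically. For instance, in $\mathbb Z/3$ the set $R=\{1,2\}$ has $2R=3R=\dots=\mathbb Z/3\ne R$, which is the pattern of $\approx_{2,1}$.

\begin{proof}[Proof of Theorem~\ref{thm:congruences}]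
\emph{Equality.} Let $X=\kappa\cup\{\infty\}$ be the one-point compactification of the discrete space $\kappa$. Its clopen sets are the finite subsets of $\kappa$ and their complements, so $|\mathrm{Clop}(X)|=\kappa$. For $t\ge0$ let $V_t$ be the set of points of $X^n$ with at least $t$ coordinates equal to $\infty$. We claim that $V_{t+1}$ is the set of non-isolated points of the subspace $V_t$. If $x$ has exactly $t$ coordinates equal to $\infty$, then the open set of points that agree with $x$ in the other $n-t$ coordinates meets $V_t$ only in $x$. If $x$ has more than $t$ such coordinates, then replacing one of them by elements of $\kappa$ yields points of $V_t\setminus\{x\}$ in every neighborhood of $x$. So $V_t$ is obtained from $X^n=V_0$ by removing isolated points $t$ times (it is the $t$-th Cantor--Bendixson derivative). As $V_n\ne\emptyset=V_{n+1}$, the space $X^n$ determines $n$.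

\emph{The congruence $\approx_{p,k}$.} Let $N=(p+1)k$. Let $L_r$ $(r\in\mathbb Z/N)$ and $X$ be the spaces of Section~\ref{sec:exponents} and Proposition~\ref{prop:X}, with $N$ in place of $k$. For $r\in\mathbb Z/N$ let $Y_r=X^{n}\times C$, where $n\in\{1,\dots,N\}$ represents $r$. Since $X^n\cong X^{n+N}$ and $C\times C\cong C\cong C\sqcup C$,
\[
Y_r\times Y_s\cong Y_{r+s},\qquad Y_r\sqcup Y_r\cong Y_r .
\]
Moreover $Y_r$ contains a dense open copy $U_r$ of $L_r\times C\cong L_r$. For nonempty $R\subset\mathbb Z/N$ put $Y_R=\bigsqcup_{r\in R}Y_r$, a Boolean space. Then $Y_R\times Y_{R'}\cong\bigsqcup_{(r,s)\in R\times R'}Y_{r+s}$. Each element of $R+R'$ occurs a finite positive number of times, and repetitions are absorbed, so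
\[
Y_R\times Y_{R'}\cong Y_{R+R'} .
\]

The space $Y_R$ determines $R$. Let $\theta\colon Y_R\to Y_{R'}$ be a homeomorphism and $r\in R$. The nonempty open set $\theta(U_r)$ meets the dense set $\bigcup_{s\in R'}U_s$, so it meets $U_s$ for some $s\in R'$. Then $U_r\cap\theta^{-1}(U_s)$ is a nonempty open subset of $U_r$ homeomorphic to an open subset of $U_s$, and Proposition~\ref{prop:L}(ii) gives $r=s\in R'$. So $R\subset R'$, and the same argument for $\theta^{-1}$ gives $R'\subset R$.

Let $R=\{1,1+k\}$ and $A=\mathrm{Clop}(Y_R)$. The space $Y_R$ has a base of cardinality at most $\kappa$, and the sets $U\times C\subset Y_1$ with $U\in\mathrm{Clop}(X)$ are $\kappa$ distinct clopen sets, so $|A|=\kappa$. Since $Y_R^n\cong Y_{nR}$, we have $nA\cong mA$ if and only if $nR=mR$. Now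
\[
nR=\{n+k\varepsilon:0\le\varepsilon\le n\}\subset\mathbb Z/(p+1)k .
\]
The residues $k\varepsilon$ with $0\le\varepsilon\le p$ are distinct and form the subgroup generated by $k$. Hence $|nR|=\min(n,p)+1$, and for $n\ge p$ the set $nR$ consists of all residues congruent to $n$ modulo $k$. Let $n<m$. If $n<p$, then $|nR|=n+1<\min(m,p)+1=|mR|$, so $nR\ne mR$. If $n\ge p$, then $nR=mR$ if and only if $n\equiv m\pmod k$. This is the relation $\approx_{p,k}$, and Lemma~\ref{lem:monogenic} completes the proof.
\end{proof}

\section{Many isomorphism types}\label{sec:many}

The construction used only countably many stationary sets, while $\aleph_1$ disjoint ones are available. Different choices of labels give non-homeomorphic spaces, because the traces of paths remember the labels up to nonstationary sets.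

\begin{proof}[Proof of Theorem~\ref{thm:many}]
Let $E_{\xi,i}$ $(\xi<\omega_1,\ i<\omega)$ be pairwise disjoint stationary sets of limit ordinals. For nonempty $H\subset\omega_1$ let $S_i^H=\bigcup_{\xi\in H}E_{\xi,i}$. For fixed $H$ the sets $S_i^H$ $(i<\omega)$ are pairwise disjoint stationary sets of limit ordinals. Carrying out Sections~\ref{sec:blocks}--\ref{sec:periodic} with $S_i=S_i^H$ gives spaces $P_a^H$, $L_r^H$ and $X^H$, and $\mathrm{Clop}(X^H)$ is as in Theorem~\ref{thm:periodic}. There are $2^{\aleph_1}$ nonempty sets $H$, so for the first claim it suffices to show that $X^H\cong X^{H'}$ implies $H'\subset H$; the reverse inclusion follows by exchanging $H$ and $H'$.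

Let $X^H\cong X^{H'}$. Intersecting the dense open copies of $L_1^H$ and $L_1^{H'}$, as in the proof of Theorem~\ref{thm:periodic}, and restricting to pieces, as in the proof of Proposition~\ref{prop:L}(ii), we find $a,b\in\Sigma_1$ and a nonempty open $W\subset P_a^H$ homeomorphic to an open subset of $P_b^{H'}$. By Lemmas~\ref{lem:generic} and~\ref{lem:sigma}(i) there are $x\in W$ and $i<\omega$ such that, for $S=S_i^H$,
\[
\nu_S(P_a^H,x)=2^{a(i)}\ge2 .
\]
Let $x'\in P_b^{H'}$ be the image of $x$. By Lemma~\ref{lem:local}, $\nu_S(P_b^{H'},x')\ge2$. We compute this number with Proposition~\ref{prop:count}(i) and~(ii). The stationary set $E_{0,i+1}$ is disjoint from $S$, so $\omega_1\not\subset^*S$ by \eqref{eq:meets}, and $x'$ has no special coordinate. At least two sets $T\subset J(x')$ satisfy $\tau(f_T)\subset^*S$, so one of them contains an element $j$. Let $l=c(j)$ and $\xi\in H'$. Then $E_{\xi,l}\subset S_l^{H'}\subset\tau(f_T)\subset^*S$, so by \eqref{eq:meets} the set $E_{\xi,l}$ meets $E_{\eta,i}$ for some $\eta\in H$. By disjointness $(\xi,l)=(\eta,i)$, and $\xi\in H$. Thus $H'\subset H$.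

Finally, a Boolean algebra of cardinality $\aleph_1$ is isomorphic to one with underlying set $\omega_1$, and such an algebra is determined by its order, a subset of $\omega_1\times\omega_1$. So there are at most $2^{\aleph_1}$ isomorphism types of cardinality $\aleph_1$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{sums}
\emph{Isomorphisms of sums of countable Boolean algebras},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 1980-080-03/\allowbreak S0002-9939-1980-0580990-4/\allowbreak S0002-9939-1980-0580990-4.pdf}
\end{thebibliography}
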